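\title{Dominions in bands: regular bands and the largest closed variety}

\begin{abstract}
A class of semigroups is closed if, whenever $U\subseteq S$ both belong to it, the dominion of $U$ in $S$ in the sense of Isbell equals $U$. We prove that the class of regular bands is closed: in a regular band the value of every zigzag is the product of the even-indexed entries of its spine. We then determine all closed varieties of bands. There is a largest one, it properly contains the regular bands, and a variety of bands is closed if and only if it contains neither an explicit $13$-element band nor its opposite.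
\end{abstract}

\section{Introduction}

Let $U$ be a subsemigroup of a semigroup $S$. How much of a homomorphism defined on $S$ is determined by its restriction to $U$? Following Isbell, we say that $U$ \emph{dominates} $d\in S$ if, for every semigroup $T$ and all homomorphisms $\beta,\gamma\colon S\to T$ that agree on $U$, we have $\beta(d)=\gamma(d)$. The set of dominated elements is the \emph{dominion} $\operatorname{Dom}(U,S)$. It is the intersection of those subsemigroups $\{s:\beta(s)=\gamma(s)\}$ that contain $U$, so it is a subsemigroup containing $U$. A class $\mathcal C$ of semigroups is \emph{closed} if $\operatorname{Dom}(U,S)=U$ for all $U,S\in\mathcal C$ with $U$ a subsemigroup of $S$.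

A dominion can be larger than $U$. In the additive semigroup $\mathbb Z$ the nonnegative integers dominate $-1$:
\[
\beta(-1)=\beta(-1)\gamma(0)=\beta(-1)\gamma(1)\gamma(-1)=\beta(-1)\beta(1)\gamma(-1)=\beta(0)\gamma(-1)=\gamma(-1).
\]
The element $-1$ is captured because it is an inverse in a group. A \emph{band}, a semigroup in which every element is idempotent, has no nontrivial subgroups, so one might guess that dominions in bands are always trivial. The guess turns out to be false for bands in general and true for a large variety of them.

A band is \emph{regular} if it satisfies $axaya=axya$, \emph{left regular} if it satisfies $axa=ax$, \emph{right regular} if it satisfies $axa=xa$, and \emph{normal} if it satisfies $axya=ayxa$. The last three kinds are regular: $(axa)ya=axya$ in a left regular band, $ax(aya)=axya$ in a right regular band, and $ax(ay)a=a(ay)xa=ayxa=axya$ in a normal band. Scheiblich showed that the class of normal bands is closed. It is also known that the class of left [right] regular bands is closed, and that $\operatorname{Dom}(U,S)=U$ whenever $U$ is a left [right] regular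 subsemigroup of a regular band $S$. The question posed in \cite{amalgams} is whether the class of all regular bands is closed. Our first theorem answers it; zigzags, the systems of factorizations that describe dominions, are recalled in Definition~\ref{def:zigzag}.

\begin{theorem}\label{thm:regular}
Let $S$ be a regular band and $U$ a subsemigroup of $S$. Then $\operatorname{Dom}(U,S)=U$. Hence the class of all regular bands is closed. Moreover, the value of every zigzag in $S$ with spine $u_0,\dots,u_{2m}$ is $u_0u_2u_4\cdots u_{2m}$.
\end{theorem}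

The proof has two steps: a computation in right regular bands, and a passage to two quotients of $S$ that together separate its points. Both steps work under weaker hypotheses, and weakening them leads to a variety $\mathcal W$ of bands (Definition~\ref{def:W}). The second theorem says that for varieties of bands nothing beyond $\mathcal W$ can be reached. Here $S_0$ is the band with $13$ elements constructed in Section~\ref{sec:S0}, and $S_0^{op}$ is its opposite.

\begin{theorem}\label{thm:class}
The variety $\mathcal W$ properly contains the regular bands. For a variety $\mathcal V$ of bands the following are equivalent: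
\begin{itemize}
\item[(a)] $\mathcal V$ is closed;
\item[(b)] $S_0\notin\mathcal V$ and $S_0^{op}\notin\mathcal V$;
\item[(c)] $\mathcal V\subseteq\mathcal W$.
\end{itemize}
Thus $\mathcal W$ is the largest closed variety of bands, and the variety of all bands is not closed.
\end{theorem}

\section{Bands and zigzags}\label{sec:prelim}

\subsection{Green's relations in a band}

We write $S^1$ for $S$ with an identity adjoined; in a product, a factor $y\in S^1$ is an element of $S$ or is omitted. The opposite semigroup $S^{op}$ has the same set and the reversed product. A homomorphism $S\to T$ is also a homomorphism $S^{op}\to T^{op}$, so $\operatorname{Dom}(U^{op},S^{op})=\operatorname{Dom}(U,S)$. A statement obtained by passing to opposites is called \emph{dual}.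

Green's relations are defined by: $a\mathrel{\mathcal R}b$ if $aS^1=bS^1$; $a\mathrel{\mathcal L}b$ if $S^1a=S^1b$; and $a\mathrel{\mathcal D}b$ if $a\mathrel{\mathcal L}c\mathrel{\mathcal R}b$ for some $c$. The relation $\mathcal R$ is a left congruence ($a\mathrel{\mathcal R}b$ implies $ca\mathrel{\mathcal R}cb$) and $\mathcal L$ is a right congruence. Passing to $S^{op}$ exchanges $\mathcal L$ and $\mathcal R$.

Let $S$ be a band. Then $b\in aS^1$ if and only if $ab=b$, since $b=as$ gives $ab=aas=b$. Hence
\begin{equation}\label{eq:green}
a\mathrel{\mathcal R}b\iff ab=b,\ ba=a;\qquad a\mathrel{\mathcal L}b\iff ab=a,\ ba=b .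
\end{equation}
In particular $a\mathrel{\mathcal R}b$ and $a\mathrel{\mathcal L}b$ together give $a=ab=b$.

McLean's theorem states that in a band $\mathcal D$ is a congruence, $S/\mathcal D$ is a semilattice (a commutative band), and every $\mathcal D$-class is a rectangular band, so that $efe=e$ whenever $e\mathrel{\mathcal D}f$. We write $D_a$ for the class of $a$, and $D_a\ge D_b$ if $ab\mathrel{\mathcal D}b$. Three consequences are used throughout: the $\mathcal D$-class of a product depends only on the set of its factors; $D_a\ge D_b$ if $a$ is a factor of $b$; and $D_{a_1\cdots a_n}\ge D_b$ if $D_{a_i}\ge D_b$ for all $i$.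

\begin{lemma}\label{lem:F}
If $D_a\ge D_b$ in a band, then $ab\mathrel{\mathcal L}b\mathrel{\mathcal R}ba$.
\end{lemma}

\begin{proof}
We have $ab\mathrel{\mathcal D}b\mathrel{\mathcal D}ba$, so $b=b(ab)b=b\cdot ab$ and $b=b(ba)b=ba\cdot b$. Thus $b$ and $ab$ are left multiples of each other, and $b$ and $ba$ are right multiples of each other.
\end{proof}

\begin{lemma}\label{lem:onesided}
In a right regular band $\mathcal D=\mathcal R$. In a left regular band $\mathcal D=\mathcal L$, and $\mathcal R$ is the equality relation.
\end{lemma}

\begin{proof}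
If $e\mathrel{\mathcal D}f$ in a right regular band, then $e=efe=fe$ and $f=fef=ef$, so $e\mathrel{\mathcal R}f$ by \eqref{eq:green}. Dually $\mathcal D=\mathcal L$ in a left regular band; there $\mathcal R\subseteq\mathcal D=\mathcal L$, and $\mathcal R\cap\mathcal L$ is equality.
\end{proof}

\subsection{Zigzags}

The definition of the dominion quantifies over all semigroups $T$. Isbell's theorem replaces it by a condition inside $S$.

\begin{definition}\label{def:zigzag}
A \emph{zigzag} of length $m\ge1$ in a semigroup $S$ is a system of elements $d$, $u_0,\dots,u_{2m}$, $x_1,\dots,x_m$, $y_1,\dots,y_m$ of $S$ with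
\begin{equation}\label{eq:Z}
\begin{gathered}
d=u_0y_1,\qquad u_0=x_1u_1,\qquad u_{2m-1}y_m=u_{2m},\qquad x_mu_{2m}=d,\\
u_{2i-1}y_i=u_{2i}y_{i+1},\qquad x_iu_{2i}=x_{i+1}u_{2i+1}\qquad(1\le i\le m-1).
\end{gathered}
\end{equation}
Its \emph{value} is $d$ and its \emph{spine} is $u_0,\dots,u_{2m}$. It is \emph{over} $U$ if its spine lies in $U$. We put $w=u_0u_2u_4\cdots u_{2m}$ and say that the zigzag \emph{collapses} if $d=w$. A semigroup has the \emph{collapse property} if every zigzag in it collapses.
\end{definition}

The equations \eqref{eq:Z} give a chain of factorizations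
\[
d=u_0y_1=x_1u_1y_1=x_1u_2y_2=x_2u_3y_2=\dots=x_mu_{2m-1}y_m=x_mu_{2m},
\]
in which each step changes the left two factors or the right two factors. Applying $\gamma$ on the left of the spine and $\beta$ on the right shows why such a chain forces domination.

\begin{lemma}\label{lem:easy}
The value of a zigzag over a subsemigroup $U$ lies in $\operatorname{Dom}(U,S)$.
\end{lemma}

\begin{proof}
Let $\beta,\gamma$ agree on $U$, and put $e_i=\gamma(x_i)\beta(u_{2i-1}y_i)$. Then
$\beta(d)=\gamma(u_0)\beta(y_1)=\gamma(x_1)\gamma(u_1)\beta(y_1)=e_1$. For $i<m$,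
\[
e_i=\gamma(x_i)\beta(u_{2i})\beta(y_{i+1})=\gamma(x_iu_{2i})\beta(y_{i+1})=\gamma(x_{i+1})\gamma(u_{2i+1})\beta(y_{i+1})=e_{i+1}.
\]
Finally $e_m=\gamma(x_m)\beta(u_{2m})=\gamma(x_mu_{2m})=\gamma(d)$.
\end{proof}

\begin{theorem}[Zigzag theorem, Isbell \cite{isbell}]\label{thm:isbell}
If $d\in\operatorname{Dom}(U,S)\setminus U$, then $d$ is the value of a zigzag in $S$ over $U$.
\end{theorem}

The collapse property does not mention $U$. This makes it easy to transport.

\begin{lemma}\label{lem:transport}
\begin{itemize}
\item[(i)] If $S$ has the collapse property, then $\operatorname{Dom}(U,S)=U$ for every subsemigroup $U$.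
\item[(ii)] $S$ has the collapse property if and only if $S^{op}$ has it.
\item[(iii)] Let $S$ be a band and let $\rho\subseteq\mathcal R$ and $\sigma\subseteq\mathcal L$ be congruences on $S$. If $S/\rho$ and $S/\sigma$ have the collapse property, then so does $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) An element $d\in\operatorname{Dom}(U,S)\setminus U$ would be the value of a zigzag over $U$, and then $d=w\in U$.

(ii) Given a zigzag in $S$, put $u_i'=u_{2m-i}$, $x_i'=y_{m+1-i}$, $y_i'=x_{m+1-i}$, and let $*$ be the product of $S^{op}$. Then $u_0'*y_1'=x_mu_{2m}=d$, $x_1'*u_1'=u_{2m-1}y_m=u_0'$, $u'_{2m-1}*y_m'=x_1u_1=u'_{2m}$ and $x_m'*u'_{2m}=u_0y_1=d$. With $j=m-i$, the equation $u'_{2i-1}*y'_i=u'_{2i}*y'_{i+1}$ reads $x_{j+1}u_{2j+1}=x_ju_{2j}$, and $x_i'*u'_{2i}=x'_{i+1}*u'_{2i+1}$ reads $u_{2j}y_{j+1}=u_{2j-1}y_j$. So we have a zigzag in $S^{op}$ with value $d$, and $u_0'*u_2'*\dots*u'_{2m}=u_0u_2\cdots u_{2m}=w$.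

(iii) The image of a zigzag under a homomorphism is a zigzag. Collapse in the two quotients gives $d\mathrel{\rho}w$ and $d\mathrel{\sigma}w$, so $d\mathrel{\mathcal R}w$ and $d\mathrel{\mathcal L}w$, and $d=w$.
\end{proof}

\subsection{Short zigzags}\label{sec:short}

Why should $w$ be the value? For $m=1$ the equations are $d=u_0y_1$, $u_0=x_1u_1$, $u_1y_1=u_2$, $x_1u_2=d$, and in any band
\[
w=u_0u_2=x_1u_1\cdot u_1y_1=x_1u_1y_1=d .
\]
Idempotence is needed: in $\mathbb Z$, the spine $0,1,0$ with $x_1=y_1=-1$ is a zigzag with value $-1$ and $w=0$.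

For $m=2$ the equations are
\[
d=u_0y_1,\quad u_0=x_1u_1,\quad u_1y_1=u_2y_2,\quad x_1u_2=x_2u_3,\quad u_3y_2=u_4,\quad x_2u_4=d .
\]
In a band $u_3u_4=u_4$, so $d=x_2u_3u_4=x_1\cdot u_2u_4$, while $w=x_1u_1\cdot u_2u_4$. The two differ by a factor $u_1$, and the zigzag collapses as soon as $u_2u_4\in u_1S^1$. The equation that produces a leading $u_1$ is $u_2y_2=u_1y_1$, but in $u_2u_4=u_2u_3y_2$ the factor $u_3$ stands between $u_2$ and $y_2$. \emph{The whole problem is to move $y_2$ past $u_3$.} In a right regular band this is possible, because $u_3y_2=y_2u_3y_2$: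
\[
u_2u_4=u_2u_3y_2=u_2y_2\cdot u_3y_2=u_1y_1\cdot u_3y_2\in u_1S .
\]
The first part of this argument needs no hypothesis on the band and works for every $m$. For a zigzag of length $m$ put
\[
F_k=u_{2k}u_{2k+2}\cdots u_{2m}\qquad(1\le k\le m).
\]

\begin{lemma}\label{lem:tele}
If a zigzag in a band $S$ satisfies $F_k\in u_{2k-1}S^1$ for $1\le k\le m$, then it collapses.
\end{lemma}

\begin{proof}
The hypothesis gives $u_{2k-1}F_k=F_k$. So $w=u_0F_1=x_1u_1F_1=x_1F_1$, and for $k<m$
\[
x_kF_k=x_ku_{2k}F_{k+1}=x_{k+1}u_{2k+1}F_{k+1}=x_{k+1}F_{k+1}.
\]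
Hence $w=x_mF_m=x_mu_{2m}=d$.
\end{proof}

\section{Regular bands}\label{sec:regular}

\begin{lemma}\label{lem:rr}
Right regular bands and left regular bands have the collapse property.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:transport}(ii) we may take $S$ right regular. We prove $F_k\in u_{2k-1}y_kS^1$ by downward induction on $k$; the factor $y_k$ is what keeps the induction going. For $k=m$ we have $F_m=u_{2m-1}y_m$. Let $k<m$ and $F_{k+1}=u_{2k+1}y_{k+1}z$ with $z\in S^1$. Right regularity gives
\[
y_{k+1}F_{k+1}=(y_{k+1}u_{2k+1}y_{k+1})z=u_{2k+1}y_{k+1}z=F_{k+1},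
\]
so $F_k=u_{2k}F_{k+1}=u_{2k}y_{k+1}F_{k+1}=u_{2k-1}y_kF_{k+1}$. Now apply Lemma~\ref{lem:tele}.
\end{proof}

To use Lemma~\ref{lem:transport}(iii) we need quotients of $S$ that are left or right regular. The relations $\mathcal R$ and $\mathcal L$ are the natural candidates, but in a general band they are only one-sided congruences. This is the one place where regularity is used.

\begin{lemma}\label{lem:cong}
In a regular band $S$ the relations $\mathcal L$ and $\mathcal R$ are congruences, $S/\mathcal R$ is left regular, and $S/\mathcal L$ is right regular.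
\end{lemma}

\begin{proof}
Let $e\mathrel{\mathcal L}f$ and $c\in S$, so $ef=e$ and $fe=f$. Regularity with $a=f$ gives $fcef=fcfef$, and $fef=f$, so $fcef=fcf$. Therefore
\[
ce=(cef)(cef)=ce\,(fcef)=ce\,(fcf)=(cef)\,cf=ce\cdot cf .
\]
Exchanging $e$ and $f$ gives $cf\cdot ce=cf$, so $ce\mathrel{\mathcal L}cf$ by \eqref{eq:green}. Thus $\mathcal L$ is a left congruence, hence a congruence. Read backward, $axaya=axya$ is the same identity with $x$ and $y$ exchanged, so $S^{op}$ is regular and $\mathcal R$ is a congruence too.

In any band $ax\cdot axa=axa$ and $axa\cdot ax=ax$, so $ax\mathrel{\mathcal R}axa$. Hence $S/\mathcal R$ satisfies $axa=ax$, and dually $S/\mathcal L$ satisfies $axa=xa$.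
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
By Lemmas~\ref{lem:cong} and~\ref{lem:rr}, the quotients $S/\mathcal R$ and $S/\mathcal L$ have the collapse property. By Lemma~\ref{lem:transport}(iii) so does $S$, and Lemma~\ref{lem:transport}(i) gives $\operatorname{Dom}(U,S)=U$.
\end{proof}

\begin{remark}
For the equality $\operatorname{Dom}(U,S)=U$ alone, the closedness of the left and of the right regular bands can replace Lemma~\ref{lem:rr}. A surjective homomorphism maps a dominated element to an element dominated by the image of $U$, so $d\mathrel{\mathcal R}u$ and $d\mathrel{\mathcal L}u'$ for some $u,u'\in U$. Then $uu'\mathrel{\mathcal D}d$ and $uu'=(du)(u'd)=d(uu')d=d$.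
\end{remark}

\section{The variety $\mathcal W$}\label{sec:W}

Recall that a \emph{variety} is a class of semigroups closed under subsemigroups, homomorphic images and direct products. An \emph{identity} $f=g$ is a pair of nonempty words, and a semigroup satisfies it if $f$ and $g$ take the same value under every substitution of elements for letters. By Birkhoff's theorem the varieties are exactly the classes defined by identities; so a semigroup lies in a variety $\mathcal V$ if and only if it satisfies every identity that holds in all members of $\mathcal V$.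

We now weaken both steps of the proof of Theorem~\ref{thm:regular}.

\subsection{Moving a factor up to $\mathcal R$}

Lemma~\ref{lem:tele} asks only for membership of $F_k$ in a right ideal, which depends only on the $\mathcal R$-class of $F_k$. For $m=2$ it is therefore enough that $u_2u_3y_2\mathrel{\mathcal R}u_2y_2u_3=u_1y_1u_3$. In longer zigzags the same exchange must be made in front of further factors, and $\mathcal R$ need not be compatible with multiplication on the right. This dictates the following definition. Let $\mathcal P$ be the class of bands $B$ with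
\begin{equation}\label{eq:P}
abcy\mathrel{\mathcal R}acby\qquad\text{for all }a,b,c\in B,\ y\in B^1,
\end{equation}
and let $\mathcal P^*$ be the class of opposites of members of $\mathcal P$. Thus $B\in\mathcal P^*$ if and only if $ycba\mathrel{\mathcal L}ybca$ for all $a,b,c\in B$, $y\in B^1$.

\begin{lemma}\label{lem:Pbasic}
The classes $\mathcal P$ and $\mathcal P^*$ are varieties. Right regular bands lie in $\mathcal P$, and left regular bands lie in $\mathcal P^*$.
\end{lemma}

\begin{proof}
With $s=abcy$ and $t=acby$, condition \eqref{eq:P} says $st=t$ and $ts=s$; taking $y$ present or omitted, these are four identities. In a right regular band, $abcy\mathrel{\mathcal D}acby$ and $\mathcal D=\mathcal R$ by Lemma~\ref{lem:onesided}. The statements on $\mathcal P^*$ are dual.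
\end{proof}

\begin{proposition}\label{prop:P}
Members of $\mathcal P$ and of $\mathcal P^*$ have the collapse property.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:transport}(ii) we may take $S\in\mathcal P$. For $1\le k\le m$ let
\[
H_k=u_{2k-1}y_k\,u_{2k+1}u_{2k+3}\cdots u_{2m-1},
\]
so that $H_m=u_{2m-1}y_m=F_m$. We show $F_k\mathrel{\mathcal R}H_k$ by downward induction. Let $k<m$ and $z=u_{2k+3}\cdots u_{2m-1}\in S^1$, omitted if $k=m-1$. Since $\mathcal R$ is a left congruence,
\[
F_k=u_{2k}F_{k+1}\mathrel{\mathcal R}u_{2k}H_{k+1}=u_{2k}\,u_{2k+1}\,y_{k+1}\,z .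
\]
By \eqref{eq:P} the right side is $\mathcal R$-related to $u_{2k}y_{k+1}u_{2k+1}z=u_{2k-1}y_ku_{2k+1}z=H_k$. Hence $F_k\in H_kS^1\subseteq u_{2k-1}S^1$, and Lemma~\ref{lem:tele} applies.
\end{proof}

\subsection{The congruences $\mathcal R^\circ$ and $\mathcal L^\circ$}

When $\mathcal R$ and $\mathcal L$ are not congruences, Lemma~\ref{lem:transport}(iii) can still be applied to smaller relations. For a band $B$ define
\[
a\mathrel{\mathcal R^\circ}b\iff ay\mathrel{\mathcal R}by\ \text{ for all }y\in B^1,\qquad
a\mathrel{\mathcal L^\circ}b\iff xa\mathrel{\mathcal L}xb\ \text{ for all }x\in B^1 .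
\]
The relation $\mathcal R^\circ$ is an equivalence contained in $\mathcal R$. It is compatible with left multiplication because $\mathcal R$ is, and with right multiplication because $(ac)y=a(cy)$. Every congruence $\rho\subseteq\mathcal R$ lies in $\mathcal R^\circ$, since $a\mathrel\rho b$ implies $ay\mathrel\rho by$. So $\mathcal R^\circ$ is the largest congruence contained in $\mathcal R$, and dually for $\mathcal L^\circ$. A band is \emph{left normal} if it satisfies $abc=acb$; it is then left regular, as $axa=aax=ax$. Condition \eqref{eq:P} says $abc\mathrel{\mathcal R^\circ}acb$, so $B\in\mathcal P$ if and only if $B/\mathcal R^\circ$ is left normal.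

For a regular band, $S/\mathcal L$ is right regular and $S/\mathcal R$ is left regular. We replace $\mathcal L,\mathcal R$ by $\mathcal L^\circ,\mathcal R^\circ$ and the two one-sided classes by $\mathcal P$ and $\mathcal P^*$.

\begin{definition}\label{def:W}
$\mathcal W$ is the class of bands $B$ with $B/\mathcal L^\circ\in\mathcal P$ and $B/\mathcal R^\circ\in\mathcal P^*$.
\end{definition}

\begin{theorem}\label{thm:W}
If $S\in\mathcal W$, then every zigzag in $S$ satisfies $d=u_0u_2\cdots u_{2m}$, and $\operatorname{Dom}(U,S)=U$ for every subsemigroup $U$ of $S$.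
\end{theorem}

\begin{proof}
The quotients $S/\mathcal L^\circ$ and $S/\mathcal R^\circ$ have the collapse property by Proposition~\ref{prop:P}. Apply parts (iii) and (i) of Lemma~\ref{lem:transport}.
\end{proof}

\begin{lemma}\label{lem:Wvar}
The class $\mathcal W$ is a variety. It contains the regular bands, $\mathcal P$ and $\mathcal P^*$.
\end{lemma}

\begin{proof}
Let $s=abcy$ and $t=acby$. The condition $B/\mathcal L^\circ\in\mathcal P$ says that $st\mathrel{\mathcal L^\circ}t$ and $ts\mathrel{\mathcal L^\circ}s$ for all $a,b,c\in B$ and $y\in B^1$, that is, $xst\mathrel{\mathcal L}xt$ and $xts\mathrel{\mathcal L}xs$ for all $x\in B^1$. By \eqref{eq:green} each of these relations is a pair of equations, so, with $x$ and $y$ present or omitted, the condition is a finite set of identities. The condition $B/\mathcal R^\circ\in\mathcal P^*$ is given by the reversed identities.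

If $S$ is regular, then $\mathcal L^\circ=\mathcal L$ and $\mathcal R^\circ=\mathcal R$ by Lemma~\ref{lem:cong}, and the quotients lie in $\mathcal P$ and $\mathcal P^*$ by Lemma~\ref{lem:Pbasic}. If $B\in\mathcal P$, then $B/\mathcal L^\circ\in\mathcal P$ because $\mathcal P$ is a variety, and $B/\mathcal R^\circ$ is left normal, hence left regular, hence in $\mathcal P^*$. Definition~\ref{def:W} is self-dual, so $\mathcal P^*\subseteq\mathcal W$ as well.
\end{proof}

\subsection{Bands from actions}

Both of our examples come from one construction. Let a band $M$ act on the right on a nonempty set $\Lambda$ disjoint from $M$, so that $(\lambda\mu)\nu=\lambda(\mu\nu)$ for $\lambda\in\Lambda$, $\mu,\nu\in M$. Let $M[\Lambda]=M\cup\Lambda$, with the product of $M$ on $M$, with $\lambda\mu$ given by the action, and with $\alpha\lambda=\lambda$ for all $\alpha\in M[\Lambda]$ and $\lambda\in\Lambda$.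

\begin{lemma}\label{lem:action}
$M[\Lambda]$ is a band. A product with a factor from $\Lambda$ equals the last such factor acted on by the subsequent factors. If $M$ is left regular, then $M[\Lambda]\in\mathcal P$ if and only if $M$ is left normal.
\end{lemma}

\begin{proof}
Consider three factors $\alpha_1,\alpha_2,\alpha_3$. If $\alpha_3\in\Lambda$, both bracketings give $\alpha_3$. If $\alpha_3\in M$ and $\alpha_2\in\Lambda$, both give $\alpha_2\alpha_3$. If $\alpha_2,\alpha_3\in M$, associativity is the action law or associativity in $M$. All elements are idempotent, and the description of products follows from $\alpha\lambda=\lambda$.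

Let $M$ be left regular. By \eqref{eq:green}, points of $\Lambda$ are $\mathcal R$-related to each other; $\mu\in M$ is not $\mathcal R$-related to $\lambda$, because $\lambda\mu\ne\mu$; and $\mathcal R$ is equality on $M$ by Lemma~\ref{lem:onesided}. So the $\mathcal R$-classes are $\Lambda$ and the singletons of $M$. Since $\Lambda$ is an ideal, $\mathcal R$ is a congruence, $\mathcal R^\circ=\mathcal R$, and the quotient is $M$ with a zero adjoined. It is left normal exactly when $M$ is.
\end{proof}

\begin{example}\label{ex:S5}
Let $M=\{a,b\}$ be the left zero band ($\mu\nu=\mu$), which is left normal, and let $\Lambda=\{1,2,3\}$, where $a$ and $b$ fix $1$ and $2$, $3a=1$ and $3b=2$. This is an action, since $\lambda\mu\in\{1,2\}$ is fixed by $\nu$. The band $S_5=M[\Lambda]$ lies in $\mathcal P$ by Lemma~\ref{lem:action}, hence in $\mathcal W$. It is not regular: $a3aba=1$ and $a3ba=2$. The conclusion of Lemma~\ref{lem:cong} fails as well: $a\mathrel{\mathcal L}b$, but $3a=1$ and $3b=2$ are not $\mathcal L$-related because $1\cdot2\neq1$.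
\end{example}

\section{A band with a nontrivial dominion}\label{sec:S0}

Zigzags of length one collapse in every band, so we look for a zigzag of length two in some $M[\Lambda]$ where the move of Section~\ref{sec:short} is impossible. Take $y_1=y_2=y$ and $u_1,u_2,u_3,u_4=u_3y$ in $M$, with $u_1y=u_2y$. In $\Lambda$ put the points that the zigzag requires: $x=x_1$, $p=xu_1=u_0$, $q=xu_2=x_2$ with $qu_3=q$, and $d=py=qy$. If $u_2$ fixes $p$, then $w=pu_2u_3y=pu_3y$, so we add points $r=pu_3$ and $s=ry$ and keep $s\ne d$. This leads to $\Lambda=\{x,p,q,r,s,d\}$ and to the first four of the following maps, written on the right and composed from left to right (Figure~\ref{fig:S0}):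
\[
\begin{array}{c|cccccc}
 & x&p&q&r&s&d\\ \hline
u_1&p&p&q&r&s&d\\
u_2&q&p&q&r&s&d\\
u_3&r&r&q&r&s&d\\
y&d&d&d&s&s&d\\ \hline
v=u_2u_3&q&r&q&r&s&d\\
u_4=u_3y&s&s&d&s&s&d\\
t=vy&d&s&d&s&s&d
\end{array}
\]
Let $M$ be the semigroup of maps generated by $u_1,u_2,u_3,y$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[->,>=stealth,scale=1.2]
\node (x) at (0,2) {$x$};
\node (q) at (2,1) {$q$};
\node (d) at (0,0) {$d$};
\node[draw,circle,inner sep=2pt] (p) at (-2,1) {$p$};
\node[draw,circle,inner sep=2pt] (r) at (-4,1) {$r$};
\node[draw,circle,inner sep=2pt] (s) at (-4,0) {$s$};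
\draw (x) -- node[below right] {$u_1$} (p);
\draw (x) -- node[above right] {$u_2$} (q);
\draw (x) to[bend right=25] node[above] {$u_3$} (r);
\draw (x) -- node[right] {$y$} (d);
\draw (p) -- node[below] {$u_3$} (r);
\draw (p) -- node[below left] {$y$} (d);
\draw (q) -- node[below right] {$y$} (d);
\draw (r) -- node[left] {$y$} (s);
\end{tikzpicture}
\caption{The maps $u_1,u_2,u_3,y$ on $\Lambda=\{x,p,q,r,s,d\}$. An arrow labeled $g$ goes from $\lambda$ to $\lambda g$, and $g$ fixes every point from which no arrow labeled $g$ leaves. The circled points belong to the subsemigroup $U_0$ of $S_0$.}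
\label{fig:S0}
\end{figure}

\begin{lemma}\label{lem:M}
$M$ is a left regular band, $M=\{u_1,u_2,u_3,v,y,u_4,t\}$, and $N=M\setminus\{y\}$ is a subsemigroup of $M$.
\end{lemma}

\begin{proof}
Each generator $g$ maps $\Lambda$ into its set of fixed points $\operatorname{Fix}(g)$. These sets are $\operatorname{Fix}(u_1)=\operatorname{Fix}(u_2)=\Lambda\setminus\{x\}$, $\operatorname{Fix}(u_3)=\{q,r,s,d\}$ and $\operatorname{Fix}(y)=\{s,d\}$, and each is mapped into itself by every generator. Let $\mu=g_1\cdots g_n$ be a product of generators, $h\in M^1$ and $\lambda\in\Lambda$. Then $\lambda g_1\cdots g_i\in\operatorname{Fix}(g_i)$, hence $\lambda\mu h\in\operatorname{Fix}(g_i)$ for every $i$, and so $\mu h\mu=\mu h$. With $h$ omitted this says $\mu\mu=\mu$, and with $h\in M$ it is left regularity.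

Now let $\nu$ be one of the seven maps. The maps $y,u_4,t$ have image $\{s,d\}$, which $\nu$ fixes, so they are left zeros. The maps $u_3,v$ have image $\{q,r,s,d\}$; on this set $u_1,u_2,u_3,v$ are the identity and $y,u_4,t$ agree. This determines $u_3\nu$ and $v\nu$. The maps $u_1\nu$ and $u_2\nu$ agree with $\nu$ off $x$ and send $x$ to $p\nu$ and $q\nu$. We obtain the products (row times column)
\[
\begin{array}{c|ccccccc}
 &u_1&u_2&u_3&v&y&u_4&t\\ \hline
u_1&u_1&u_1&u_3&u_3&y&u_4&u_4\\
u_2&u_2&u_2&v&v&y&t&t\\
u_3&u_3&u_3&u_3&u_3&u_4&u_4&u_4\\
v&v&v&v&v&t&t&t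
\end{array}
\]
So the seven maps form a semigroup, which is $M$, and a product equals $y$ only if one of its factors is $y$.
\end{proof}

Let $S_0=M[\Lambda]$, a band with $7+6=13$ elements, and let $U_0=N\cup\{p,r,s\}$.

\begin{proposition}\label{prop:S0}
$U_0$ is a subsemigroup of $S_0$, and $d\in\operatorname{Dom}(U_0,S_0)\setminus U_0$.
\end{proposition}

\begin{proof}
The maps $u_1,u_2,u_3,v,u_4,t$ send $p$ to $p,p,r,r,s,s$, send $r$ to $r$ or $s$, and fix $s$. So $\{p,r,s\}$ is invariant under $N$, and $U_0$ is a subsemigroup that does not contain $d$. The equations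
\[
d=py,\qquad p=xu_1,\qquad u_1y=u_2y,\qquad xu_2=q=qu_3,\qquad u_3y=u_4,\qquad qu_4=d
\]
hold in $S_0$. They form a zigzag of length two with spine $p,u_1,u_2,u_3,u_4$ in $U_0$, with $x_1=x$, $x_2=q$ and $y_1=y_2=y$. Lemma~\ref{lem:easy} gives $d\in\operatorname{Dom}(U_0,S_0)$.
\end{proof}

For this zigzag $w=pu_2u_4=s\neq d$. The hypothesis of Lemma~\ref{lem:tele} fails at $k=1$, where $F_1=u_2u_4=t$ and $u_1t=u_4\ne t$. The exchange \eqref{eq:P} is not available: $u_2u_3y=t$ and $u_2yu_3=y$ are not $\mathcal R$-related, since $ty=t\neq y$.

\section{Varieties not contained in $\mathcal W$}\label{sec:class}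

It remains to show that a variety of bands not contained in $\mathcal W$ contains $S_0$ or $S_0^{op}$. A band outside $\mathcal W$ gives no visible way to construct $S_0$, so we use Birkhoff's theorem and compare identities instead. We first find which features of a word determine its value in $S_0$, and then show that an identity that changes one of these features forces $B/\mathcal L^\circ\in\mathcal P$.

For a word $f$ let $c(f)$ be the set of its letters. Let $\operatorname{in}(f)$ and $\operatorname{fin}(f)$ be the words that list the letters of $c(f)$ once each, in the order of their first and of their last occurrences in $f$; for the empty word both are empty. For $\zeta\in c(f)$ let $f_\zeta$ be the possibly empty suffix of $f$ after the last occurrence of $\zeta$. Then $c(f_\zeta)$ is the set of letters that follow $\zeta$ in $\operatorname{fin}(f)$. For example, $f=\xi\eta\zeta\xi\eta\xi$ has $\operatorname{in}(f)=\xi\eta\zeta$, $\operatorname{fin}(f)=\zeta\eta\xi$ and $f_\zeta=\xi\eta\xi$. A bar denotes the value of a word under the substitution at hand; the value of an empty word is an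 omitted factor.

\begin{lemma}\label{lem:words}
Let $f,g$ be nonempty words with $\operatorname{in}(f)=\operatorname{in}(g)$, $\operatorname{fin}(f)=\operatorname{fin}(g)$, and $\operatorname{in}(f_\zeta)=\operatorname{in}(g_\zeta)$ for all $\zeta\in c(f)$. Then $S_0$ satisfies $f=g$.
\end{lemma}

\begin{proof}
In the left regular band $M$ we have $aha=ah$ for $h\in M^1$, so every repeated occurrence of a letter can be deleted, and a word $f'$ has the same value as $\operatorname{in}(f')$. If all letters take values in $M$, this gives $\bar f=\bar g$. Otherwise let $\zeta$ be the last letter of $\operatorname{fin}(f)=\operatorname{fin}(g)$ whose value $\lambda$ lies in $\Lambda$. All letters of $f_\zeta$ and $g_\zeta$ take values in $M$, so $\bar f_\zeta=\bar g_\zeta$, and $\bar f=\lambda\bar f_\zeta=\lambda\bar g_\zeta=\bar g$ by Lemma~\ref{lem:action}.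
\end{proof}

The proof uses nothing about $S_0=M[\Lambda]$ except that $M$ is left regular. The next three lemmas supply the three hypotheses. Each substitutes two elements of one $\mathcal D$-class, or one fixed element, for the relevant letters, and uses Lemma~\ref{lem:F} to discard the part of the word that cannot be controlled.

\begin{lemma}\label{lem:first}
If a band $C\notin\mathcal P$ satisfies $f=g$, then $\operatorname{in}(f)=\operatorname{in}(g)$.
\end{lemma}

\begin{proof}
Suppose first that $c(f)\neq c(g)$, say $\eta\in c(g)\setminus c(f)$. For $e,h\in C$ send $\eta$ to $h$ and all other letters to $e$. Then $e=\bar f=\bar g$ has $h$ as a factor, so $D_h\ge D_e$. As $e,h$ are arbitrary, $C$ is a single $\mathcal D$-class and satisfies $eke=e$. Then $abcy\cdot a=a$ and $a\cdot abcy=abcy$, so $abcy\mathrel{\mathcal R}a$, and exchanging $b$ and $c$ gives $acby\mathrel{\mathcal R}a$. Thus $C\in\mathcal P$, a contradiction.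

So $c(f)=c(g)$. Suppose $\operatorname{in}(f)\ne\operatorname{in}(g)$. At the first position where they differ they have letters $\xi\neq\eta$, preceded by the same possibly empty set $A$ of letters, with $\xi,\eta\notin A$. Then $f=f_1\xi f_2$ and $g=g_1\eta g_2$ with $c(f_1)=c(g_1)=A$. Given $a,b,c\in C$ and $y\in C^1$, put $h=abcy$ and $k=acby$. Then $h\mathrel{\mathcal D}k$, $ah=h$, $ak=k$ and $D_a\ge D_h$. Send the letters of $A$ to $a$, $\eta$ to $k$, and all other letters, among them $\xi$, to $h$. Then $\bar f=h\bar f_2$ and $\bar g=k\bar g_2$, where $\bar f_2$ and $\bar g_2$ are products of factors $a,h,k$ or are omitted. Lemma~\ref{lem:F} gives $h\mathrel{\mathcal R}\bar f=\bar g\mathrel{\mathcal R}k$. So \eqref{eq:P} holds in $C$, a contradiction.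
\end{proof}

\begin{lemma}\label{lem:last}
If a band $B$ with $B/\mathcal L^\circ\notin\mathcal P$ satisfies $f=g$, then $\operatorname{fin}(f)=\operatorname{fin}(g)$.
\end{lemma}

\begin{proof}
The quotient $C=B/\mathcal L^\circ$ satisfies $f=g$, so $c(f)=c(g)$ by Lemma~\ref{lem:first}. Suppose $\operatorname{fin}(f)\neq\operatorname{fin}(g)$. Comparing from the right, we find letters $\xi\ne\eta$ and a possibly empty set $A$ with $\xi,\eta\notin A$, $f=f_1\xi f_2$, $g=g_1\eta g_2$ and $c(f_2)=c(g_2)=A$. Let $a,b,z\in B$ and $e\in B^1$; the factor $e$ is there because we aim at $\mathcal L^\circ$ and not only at $\mathcal L$. Send the letters of $A$ to $z$, $\eta$ to $eba$, and all other letters, among them $\xi$, to $eab$. Note that $eab\mathrel{\mathcal D}eba$.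

If $A\ne\emptyset$, then $\bar f=\bar f_1\,eabz$ and $\bar g=\bar g_1\,ebaz$, where $\bar f_1,\bar g_1$ are products of factors $z,eab,eba$ or are omitted. Lemma~\ref{lem:F} gives $eabz\mathrel{\mathcal L}\bar f=\bar g\mathrel{\mathcal L}ebaz$. If $A=\emptyset$, then $\bar f=\bar f_1\,eab$ and $\bar g=\bar g_1\,eba$ with factors $eab,eba$ only, so $eab\mathrel{\mathcal L}eba$ by Lemma~\ref{lem:F}, and $eabz\mathrel{\mathcal L}ebaz$ because $\mathcal L$ is a right congruence.

In both cases $abz\mathrel{\mathcal L^\circ}baz$, so $C$ satisfies $abz=baz$. Taking $z=a$ gives $aba=ba$. Thus $C$ is right regular, and $C\in\mathcal P$ by Lemma~\ref{lem:Pbasic}, a contradiction.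
\end{proof}

The third hypothesis of Lemma~\ref{lem:words} concerns suffixes. An identity cannot in general be cut to a suffix, but it can be modulo $\mathcal L^\circ$. This is why the failure of \eqref{eq:P} is needed in $B/\mathcal L^\circ$ and not merely in $B$.

\begin{lemma}\label{lem:suffix}
Let a band $B$ satisfy $f=g$, where $\operatorname{fin}(f)=\operatorname{fin}(g)$, and let $\zeta\in c(f)$. Then $c(f_\zeta)=c(g_\zeta)$, and if this set is nonempty, $B/\mathcal L^\circ$ satisfies $f_\zeta=g_\zeta$.
\end{lemma}

\begin{proof}
Both sets consist of the letters that follow $\zeta$ in $\operatorname{fin}(f)=\operatorname{fin}(g)$; call this set $A$, and let $A\neq\emptyset$. Write $f=f_1\zeta f_\zeta$ and $g=g_1\zeta g_\zeta$. Fix a substitution of elements of $B$ for the letters of $A$. For $e\in B$ extend it by sending all letters outside $A$, among them $\zeta$, to $e$. Then $\bar f_1\,e\bar f_\zeta=\bar g_1\,e\bar g_\zeta$. Every factor of $\bar f_1$ and $\bar g_1$ is $e$ or the value of a letter of $A$, hence is a factor of both $e\bar f_\zeta$ and $e\bar g_\zeta$. By Lemma~\ref{lem:F},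
\[
e\bar f_\zeta\mathrel{\mathcal L}e\bar g_\zeta\qquad\text{for all }e\in B .
\]
The case of an omitted $e$ remains. Taking $e=\bar f_\zeta$ gives $\bar f_\zeta\mathrel{\mathcal L}\bar f_\zeta\bar g_\zeta$, and $\bar f_\zeta\bar g_\zeta\mathrel{\mathcal L}\bar g_\zeta$ by Lemma~\ref{lem:F} because $\bar f_\zeta\mathrel{\mathcal D}\bar g_\zeta$. Hence $\bar f_\zeta\mathrel{\mathcal L^\circ}\bar g_\zeta$. Every substitution into $B/\mathcal L^\circ$ lifts to $B$, so the lemma follows.
\end{proof}

\begin{proposition}\label{prop:star}
Let $\mathcal V$ be a variety of bands. If some $B\in\mathcal V$ has $B/\mathcal L^\circ\notin\mathcal P$, then $S_0\in\mathcal V$.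
\end{proposition}

\begin{proof}
Let $f=g$ hold in all members of $\mathcal V$; in particular it holds in $B$ and in $C=B/\mathcal L^\circ$. Lemma~\ref{lem:first} gives $\operatorname{in}(f)=\operatorname{in}(g)$, and Lemma~\ref{lem:last} gives $\operatorname{fin}(f)=\operatorname{fin}(g)$. For $\zeta\in c(f)$, Lemma~\ref{lem:suffix} shows that $f_\zeta$ and $g_\zeta$ are both empty or that $C$ satisfies $f_\zeta=g_\zeta$; in the second case $\operatorname{in}(f_\zeta)=\operatorname{in}(g_\zeta)$ by Lemma~\ref{lem:first}. So $S_0$ satisfies $f=g$ by Lemma~\ref{lem:words}, and $S_0\in\mathcal V$ by Birkhoff's theorem.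
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The variety $\mathcal W$ contains the regular bands by Lemma~\ref{lem:Wvar}, and properly by Example~\ref{ex:S5}.

(c)$\Rightarrow$(a) is Theorem~\ref{thm:W}.

(a)$\Rightarrow$(b). If $S_0\in\mathcal V$, then its subsemigroup $U_0$ lies in $\mathcal V$, and $\operatorname{Dom}(U_0,S_0)\neq U_0$ by Proposition~\ref{prop:S0}. If $S_0^{op}\in\mathcal V$, then $U_0^{op}\in\mathcal V$ and $\operatorname{Dom}(U_0^{op},S_0^{op})=\operatorname{Dom}(U_0,S_0)\neq U_0$. In both cases $\mathcal V$ is not closed.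

(b)$\Rightarrow$(c). Let $B\in\mathcal V$. Since $S_0\notin\mathcal V$, Proposition~\ref{prop:star} gives $B/\mathcal L^\circ\in\mathcal P$. The opposites of the members of $\mathcal V$ form a variety that contains $B^{op}$ and, since $S_0^{op}\notin\mathcal V$, does not contain $S_0$. The relation $\mathcal L^\circ$ of $B^{op}$ is the relation $\mathcal R^\circ$ of $B$, so Proposition~\ref{prop:star} gives $(B/\mathcal R^\circ)^{op}\in\mathcal P$, that is, $B/\mathcal R^\circ\in\mathcal P^*$. Hence $B\in\mathcal W$.

Finally, $\mathcal W$ is closed by (c)$\Rightarrow$(a) and contains every closed variety of bands by (a)$\Rightarrow$(c). The variety of all bands contains $S_0$, so it is not closed.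
\end{proof}

\begin{thebibliography}{9}

\bibitem{amalgams}
\emph{Embedding of Special Semigroup Amalgams},
\texttt{https://thaijmath2.in.cmu.ac.th/\allowbreak index.php/\allowbreak thaijmath/\allowbreak article/\allowbreak download/\allowbreak 440/436/457}.

\bibitem{isbell}
Isbell, \emph{Epimorphisms and dominions}, 1966.

\end{thebibliography}
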